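
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Independent Buttons and Switches for ccc Forcing\\ over the Solovay--Tennenbaum Model}


\begin{abstract}
In the modal logic of ccc forcing, $\Diamond\varphi$ means that $\varphi$ holds in some ccc forcing extension and $\Box\varphi$ that it holds in all of them. We show that the Solovay--Tennenbaum model $L[G]$ of $\mathsf{MA}_{\omega_1}$ has arbitrarily large finite families of independent ccc-buttons and ccc-switches. In fact it has one countably infinite family all of whose finite subfamilies are independent. The switches read off binary digits of the index of the continuum. The buttons concern uniformization of ladder-system colorings on disjoint non-reflecting stationary subsets of $\omega_3^L$. The colorings are diagonalized in $L$ against names guessed by $\diamondsuit$, and the button sentences are formulated so that the auxiliary forcings are absorbed.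
\end{abstract}

\section{The question and the answer}

\subsection{Buttons, switches, independence}

A \emph{ccc extension} of a model $W$ of ZFC is a forcing extension of $W$ by a poset that is ccc in $W$. For a sentence $\varphi$ of set theory, $\Diamond\varphi$ holds in $W$ if $\varphi$ holds in some ccc extension of $W$, and $\Box\varphi$ holds in $W$ if $\varphi$ holds in every ccc extension of $W$. Nested operators are evaluated in the corresponding extensions, and ``ccc'' is always computed in the model in which the operator is evaluated.

\begin{definition}\label{def:buttons}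
Let $W$ be a model of ZFC.
\begin{itemize}
\item A \emph{ccc-button} in $W$ is a sentence $\varphi$ such that $\Box\Diamond\Box\varphi$ holds in $W$. It is \emph{pushed} in a model if $\Box\varphi$ holds there, and \emph{unpushed} otherwise.
\item A \emph{ccc-switch} in $W$ is a sentence $\sigma$ such that $\Box\Diamond\sigma$ and $\Box\Diamond\neg\sigma$ both hold in $W$.
\item A (finite or infinite) family of ccc-buttons and ccc-switches in $W$ is \emph{independent} in $W$ if
\begin{itemize}
\item[(a)] all its buttons are unpushed in $W$;
\item[(b)] in $W$ and in every ccc extension of $W$: any unpushed button can be pushed by a ccc forcing such that no other button changes from unpushed to pushed and every switch keeps its truth value; and any switch can be made true, or made false, by a ccc forcing such that no button changes from unpushed to pushed and every other switch keeps its truth value.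
\end{itemize}
\end{itemize}
\end{definition}

A two-step iteration of ccc posets is ccc, so ccc extensions compose; the trivial extension is one of them. Hence $\Box\varphi$ implies both $\varphi$ and $\Box\Box\varphi$. In particular, a pushed button stays pushed in all further ccc extensions, while a switch can be flipped back and forth forever. If a family of $n$ buttons and $m$ switches is independent, then by operating its members one at a time we reach from $W$ every combination of a set of pushed buttons and an assignment of truth values to the switches, $2^n\cdot 2^m$ patterns in all. Subfamilies of independent families are independent.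

The \emph{Solovay--Tennenbaum model} is $L[G]$, where $G$ is $L$-generic for the Solovay--Tennenbaum finite-support iteration of ccc posets of length $\omega_2$ over $L$. With the usual bookkeeping, every iterand is forced to have size at most $\aleph_1$. The model satisfies Martin's Axiom, in particular $\mathsf{MA}_{\omega_1}$, and $\mathfrak c=\aleph_2$. Question~161 of \cite{source}, posed there as an open question, asks whether in $L[G]$ there are arbitrarily large finite families of independent ccc-buttons and switches. The answer is yes.

\begin{theorem}\label{thm:ST}
For all natural numbers $n,m$ there is an independent family of $n$ ccc-buttons and $m$ ccc-switches in the Solovay--Tennenbaum model $L[G]$. In fact there is a countably infinite family $\{\varphi_j:j<\omega\}\cup\{\sigma_l:l<\omega\}$ of ccc-buttons $\varphi_j$ and ccc-switches $\sigma_l$ in $L[G]$ all of whose finite subfamilies are independent.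
\end{theorem}

It follows from a statement about small ccc forcing over $L$.

\begin{theorem}\label{thm:main}
Let $\lambda\ge\omega_2^{L}$ be a successor cardinal of $L$ that is definable in $L$ without parameters. Let $P\in L$ be a poset that is ccc in $L$ and has, in $L$, a dense subset of size $<\lambda$. Let $H$ be $L$-generic for $P$ and $W=L[H]$. Then there are ccc-buttons $\varphi_j$ $(j<\omega)$ and ccc-switches $\sigma_l$ $(l<\omega)$ in $W$ that form an independent family. In particular, for all $n,m$ there is an independent family in $W$ of $n$ ccc-buttons and $m$ ccc-switches.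
\end{theorem}

Theorem~\ref{thm:ST} is the case $\lambda=\omega_3^L$; the only thing to check, in Section~\ref{sec:ST}, is that the iteration has a dense subset of size at most $\aleph_2$.

\subsection{Where the difficulty lies}

Switches are easy to find. The continuum cannot shrink under ccc forcing, but Cohen reals can always raise it, so ``$2^{\aleph_0}=\aleph_{\mu+k}$ with $\mu$ limit or $0$ and $k<\omega$ even'' can be made true or false over any model. Using all binary digits of $k$ instead of its parity gives infinitely many switches.

Buttons are the problem. A natural button fixes a definable ccc poset $Q$ and a family of dense sets, and says that some filter on $Q$ meets them all: such a filter is added by $Q$, and it survives in all further extensions. But if $Q$ is ccc in $L[G]$ and the family has size at most $\aleph_1$, then $\mathsf{MA}_{\omega_1}$ says that this button is already pushed. So we look for objects of a size $\lambda$ that the forcing producing the model cannot reach; for $L[G]$ we take $\lambda=\omega_3^L$. Three things are then wanted of the $j$-th object: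
\begin{enumerate}
\item[(i)] it can be added by a poset $P_j\in L$ that remains ccc in \emph{every} ccc extension of $L$;
\item[(ii)] it does not exist in $W$;
\item[(iii)] if it does not exist in a ccc extension $W'$ of $W$, then adding the $i$-th object, $i\ne j$, or adding Cohen reals for the sake of the switches, does not add it to $W'$; here nothing else is known about $W'$.
\end{enumerate}

Our objects are uniformizing functions. Let $E\subseteq\lambda$ consist of ordinals of cofinality $\omega$, and for each $\alpha\in E$ let $\eta_\alpha\subseteq\alpha$ be a \emph{ladder}, that is, cofinal in $\alpha$ of order type $\omega$. A \emph{coloring} assigns to $\alpha\in E$ a function $c_\alpha:\eta_\alpha\to2$. A function $f:\lambda\to2$ \emph{uniformizes} the coloring if $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E$, where $u=^*v$ means that $u$ and $v$ differ at only finitely many points of their common domain. For a coloring in $L$, being a uniformizing function is absolute between models containing it, so ``there is a uniformizing function'' persists upward.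

\section{Two ideas in their smallest cases}\label{sec:ideas}

\subsection{A coloring that is not uniformized}

Work in $L$ and let $E$ be stationary. By $\diamondsuit_\lambda(E)$ there are $f_\alpha:\alpha\to2$ $(\alpha\in E)$ such that every $f:\lambda\to2$ satisfies $f\restriction\alpha=f_\alpha$ for stationarily many $\alpha\in E$. Put $c_\alpha=1-f_\alpha\restriction\eta_\alpha$. No $f\in L$ uniformizes this coloring: if $f\restriction\alpha=f_\alpha$, then $f$ disagrees with $c_\alpha$ at every point of the infinite set $\eta_\alpha$.

Now we ask that the coloring also not be uniformized after adding $\lambda$ Cohen reals with $\mathrm{Fn}(\lambda,2)$, the poset of finite partial functions from $\lambda$ to $2$. A name $\dot f$ for a function $\lambda\to2$ is given by countable maximal antichains $A_x$ deciding $\dot f(x)$. For club many $\alpha$ all $A_x$ with $x<\alpha$ lie in $\mathrm{Fn}(\alpha,2)$, and then $\dot f\restriction\alpha$ is an $\mathrm{Fn}(\alpha,2)$-name. So let $\diamondsuit$ guess names $\dot f_\alpha$ instead of functions. The set $N_\alpha$ of those $d:\eta_\alpha\to 2$ for which some condition of $\mathrm{Fn}(\alpha,2)$ forces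 $\dot f_\alpha\restriction\eta_\alpha=^*d$ is countable, because conditions for different $=^*$-classes are incompatible, the poset is ccc, and $=^*$-classes are countable. Choose $c_\alpha\notin N_\alpha$. If $K$ is generic for $\mathrm{Fn}(\lambda,2)$, then $K\cap\mathrm{Fn}(\alpha,2)$ is generic too, and at a correct guess $\dot f^K\restriction\alpha=\dot f_\alpha^{K\cap\mathrm{Fn}(\alpha,2)}$. If this function agreed modulo finite with $c_\alpha$ on $\eta_\alpha$, some condition in $\mathrm{Fn}(\alpha,2)$ would force that, contradicting $c_\alpha\notin N_\alpha$.

The argument uses that maximal antichains of $\mathrm{Fn}(\alpha,2)$ are maximal in $\mathrm{Fn}(\lambda,2)$, which holds because every condition $t$ has a truncation $t\restriction\alpha$ all of whose extensions in $\mathrm{Fn}(\alpha,2)$ are compatible with $t$. The general proof runs this argument for a poset in which the other buttons' posets $P_i$ are factors. There truncation at $\alpha$ is possible exactly when $\alpha$ is not one of the ordinals whose ladder $P_i$ is concerned with. This is why different buttons use \emph{disjoint} stationary sets.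

\subsection{Absorption}

Take two buttons and ignore the switches. Let $U_j$ say that the $j$-th coloring is uniformized. Suppose $W'$ is some ccc extension of $W$ in which $U_1$ fails, and we push button $0$ by forcing with $P_0$. Why should $U_1$ still fail? The argument above works over small extensions of $L$ and gives no information over $W'$, which may have been obtained by a large forcing. So we do not use $U_1$ itself as the button. Let $R$ be the finite-support product of $\omega$ copies of $P_0$, and let
\[
\varphi_1:\qquad\text{some }r\in R\text{ forces }U_1 .
\]
Then $P_0\times R\cong R$. If some $q\in P_0$ forces $\varphi_1$ over $W'$, then, after strengthening $q$, there is a fixed $r\in R$ such that $(q,r)\in P_0\times R$ forces $U_1$ over $W'$. Hence some condition of $R$ forces $U_1$ over $W'$, that is, $\varphi_1$ already holds in $W'$. So $P_0$ cannot turn $\varphi_1$ from false to true, and nothing at all was assumed about $W'$.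

With $\varphi_j$ in place of ``the $j$-th object exists'', this settles (iii) at the price of making (ii) harder: we must now show that, over $W=L[H]$, no condition of $R$ forces the coloring to be uniformized. For this the coloring has to be diagonalized against names for $P\times R$. Since the coloring must be definable without reference to $P$, we let $\diamondsuit$ guess $P$ together with the name.

\section{Conventions}\label{sec:conv}

Ccc extensions of $L$ have the same cardinals, the same regular cardinals and the same constructible universe as $L$. Preorders are allowed as posets; conditions $p,q$ are \emph{equivalent} if $p\le q\le p$. $\mathrm{Fn}(Y,2)$ is the set of finite partial functions $Y\to2$, ordered by reverse inclusion. We use the $\Delta$-system lemma in its indexed form: for any finite sets $a_\xi$ $(\xi<\omega_1)$ there are an uncountable $I\subseteq\omega_1$ and a \emph{root} $\rho$ with $a_\xi\cap a_\zeta=\rho$ for all $\xi\neq\zeta$ in $I$.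

A poset is \emph{Knaster} if every $\omega_1$-sequence of conditions has an uncountable subsequence of pairwise compatible conditions. Knaster posets are ccc. We need three facts.
\begin{itemize}
\item $\mathrm{Fn}(Y,2)$ is Knaster: make the domains a $\Delta$-system and then make the restrictions to its root constant.
\item Finite-support products of Knaster posets are Knaster: make the supports a $\Delta$-system, then thin out once for each coordinate in the root.
\item The product of a Knaster poset and a ccc poset is ccc: given $\omega_1$ many conditions, thin out so that the Knaster coordinates are pairwise compatible, then find two whose other coordinates are compatible.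
\end{itemize}

Fix $\lambda$ as in Theorem~\ref{thm:main}, say $\lambda=\nu^+$ in $L$, where $\nu\ge\omega_1^L$ is a cardinal of $L$.

\section{Ladders on non-reflecting stationary sets}\label{sec:ladders}

Work in $L$ throughout this section. Jensen \cite{Jensen} proved the following in $L$.
\begin{itemize}
\item $\square_\nu$: there is $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle$ such that $C_\alpha$ is club in $\alpha$, $\mathrm{otp}\,C_\alpha\le\nu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta$ is in $\lim C_\alpha$, the set of limit points of $C_\alpha$ below $\alpha$.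
\item $\diamondsuit_\lambda(S)$ for every stationary $S\subseteq\lambda$: there is $\langle S_\alpha:\alpha\in S\rangle$, $S_\alpha\subseteq\alpha$, such that for every $X\subseteq\lambda$ the set $\{\alpha\in S:X\cap\alpha=S_\alpha\}$ is stationary.
\end{itemize}
We want sets that are stationary in $\lambda$, so that $\diamondsuit$ applies, but nowhere stationary below $\lambda$. The latter will make the uniformization posets ccc.

\begin{lemma}\label{lem:E}
There are pairwise disjoint stationary sets $E_i\subseteq\{\alpha<\lambda:\mathrm{cf}(\alpha)=\omega\}$ $(i<\omega)$ such that, for $E=\bigcup_iE_i$ and every limit $\delta<\lambda$, some club of $\delta$ is disjoint from $E$.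
\end{lemma}

\begin{proof}
Let $\langle C_\alpha\rangle$ be a $\square_\nu$-sequence. The stationary set $\{\alpha<\lambda:\mathrm{cf}(\alpha)=\omega\}$ is split by the function $\alpha\mapsto\mathrm{otp}\,C_\alpha$ into at most $\nu$ pieces, so for some $\tau$ the set $E'=\{\alpha:\mathrm{cf}(\alpha)=\omega,\ \mathrm{otp}\,C_\alpha=\tau\}$ is stationary.

Let $\delta<\lambda$ be a limit. If $\mathrm{cf}(\delta)=\omega$, a cofinal $\omega$-sequence of successor ordinals is a club of $\delta$ that misses $E'$. Let $\mathrm{cf}(\delta)>\omega$; then $\lim C_\delta$ is club in $\delta$. If $\alpha<\beta$ were both in $\lim C_\delta\cap E'$, then $C_\alpha=C_\delta\cap\alpha$ would be a proper initial segment of $C_\beta=C_\delta\cap\beta$, as the latter contains $\alpha$; this contradicts $\mathrm{otp}\,C_\alpha=\tau=\mathrm{otp}\,C_\beta$. So $\lim C_\delta$ meets $E'$ in at most one point, and a tail of it is a club of $\delta$ missing $E'$.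

By Solovay's theorem, a stationary subset of $\lambda$ splits into $\lambda$ many disjoint stationary sets. Choose countably many pairwise disjoint stationary $E_i\subseteq E'$. Then $E\subseteq E'$, and the clubs above miss $E$.
\end{proof}

For $\alpha\in E$ let $\eta_\alpha\subseteq\alpha$ be cofinal in $\alpha$ of order type $\omega$. Let $\eta_\alpha(k)$ be its $k$-th element and $\eta_\alpha^{\ge n}=\{\eta_\alpha(k):k\ge n\}$. If $\gamma<\alpha$ then $\eta_\alpha\cap\gamma$ is finite; hence $\eta_\alpha\cap\eta_\beta$ is finite for $\alpha\neq\beta$.

\begin{lemma}\label{lem:disj}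
For every $\delta<\lambda$ there is $g:E\cap\delta\to\omega$ such that the sets $\eta_\alpha^{\ge g(\alpha)}$, $\alpha\in E\cap\delta$, are pairwise disjoint.
\end{lemma}

\begin{proof}
By induction on $\delta$; write $g_\delta$ for a function as required. The case $\delta=0$ is trivial.

\emph{Successor} $\delta=\delta'+1$. If $\delta'\notin E$, let $g_\delta=g_{\delta'}$. If $\delta'\in E$, put $g_\delta(\delta')=0$, and for $\alpha\in E\cap\delta'$ choose $g_\delta(\alpha)\ge g_{\delta'}(\alpha)$ with $\eta_\alpha^{\ge g_\delta(\alpha)}\cap\eta_{\delta'}=\emptyset$; this is possible since $\eta_\alpha\cap\eta_{\delta'}$ is finite.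

\emph{Limit} $\delta$. By Lemma~\ref{lem:E} there is a club $C$ of $\delta$ with $C\cap E=\emptyset$; as $0\notin E$ we may assume $0\in C$. Let $\alpha\in E\cap\delta$. Since $\alpha\notin C$ and $C$ is closed, $\gamma=\max(C\cap\alpha)$ exists, and the next element $\gamma^+$ of $C$ satisfies $\gamma<\alpha<\gamma^+$. Put
\[
g_\delta(\alpha)=\max\bigl(g_{\gamma^+}(\alpha),\,|\eta_\alpha\cap(\gamma+1)|\bigr).
\]
Then $\eta_\alpha^{\ge g_\delta(\alpha)}\subseteq(\gamma,\gamma^+)$. For two ordinals $\alpha$ in the same interval $(\gamma,\gamma^+)$, disjointness follows from the choice of $g_{\gamma^+}$; for different intervals the sets lie in disjoint intervals.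
\end{proof}

\begin{remark}
The bound $\delta<\lambda$ is essential: no $g:E\to\omega$ makes all the sets $\eta_\alpha^{\ge g(\alpha)}$, $\alpha\in E$, disjoint. The function $\alpha\mapsto\eta_\alpha(g(\alpha))$ is regressive on the stationary set $E$, so by Fodor's lemma it takes the same value at two ordinals. The construction uses disjointness below each $\delta$ for the chain condition, and stationarity of the $E_j$ in $\lambda$ for the guessing.
\end{remark}

\begin{lemma}\label{lem:guess}
There is $\langle D_\alpha:\alpha\in E\rangle$ with $D_\alpha\subseteq L_\alpha$ such that for every $j$ and every $X\subseteq L_\lambda$ the set $\{\alpha\in E_j:X\cap L_\alpha=D_\alpha\}$ is stationary.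
\end{lemma}

\begin{proof}
Let $e:L_\lambda\to\lambda$ be a bijection, and for each $j$ let $\langle S_\alpha:\alpha\in E_j\rangle$ be a $\diamondsuit_\lambda(E_j)$-sequence; as the $E_j$ are disjoint, together these form one sequence $\langle S_\alpha:\alpha\in E\rangle$. Put $D_\alpha=\{x\in L_\alpha:e(x)\in S_\alpha\}$. For club many $\alpha$ we have $e[L_\alpha]=\alpha$. For such $\alpha$, if $e[X]\cap\alpha=S_\alpha$, then $X\cap L_\alpha=\{x\in L_\alpha:e(x)\in e[X]\cap\alpha\}=D_\alpha$.
\end{proof}

Fix $(\langle E_i\rangle,\langle\eta_\alpha\rangle,\langle D_\alpha\rangle)$ to be the $<_L$-least triple such that $\langle E_i\rangle$ is as in Lemma~\ref{lem:E}, the $\eta_\alpha$ $(\alpha\in E)$ are ladders, and $\langle D_\alpha\rangle$ is as in Lemma~\ref{lem:guess}. Since $\lambda$ is definable in $L$ without parameters, so is this triple.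

\section{The uniformization posets}\label{sec:posets}

Let $A\subseteq E$ and $c=\langle c_\alpha:\alpha\in A\rangle$ be in $L$, with $c_\alpha:\eta_\alpha\to2$. We add a uniformizing function by finite approximations: a condition decides finitely many values, and promises for finitely many $\alpha$ that the function follows $c_\alpha$ from some point of $\eta_\alpha$ on.

\begin{definition}
$Q(A,c)$ is the set of $p=(s_p,F_p)$ with $s_p\in\mathrm{Fn}(\lambda,2)$ and $F_p$ a finite partial function from $A$ to $\omega$, such that
\[
h_p:=s_p\cup\bigcup_{\alpha\in\mathrm{dom}\,F_p}c_\alpha\restriction\eta_\alpha^{\ge F_p(\alpha)}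
\]
is a function. Put $q\le p$ iff $F_q\supseteq F_p$ and $h_q\supseteq h_p$. The largest condition is $1=(\emptyset,\emptyset)$. For $\alpha<\lambda$ let $Q(A,c)\restriction\alpha$ be the set of $p\in Q(A,c)$ with $\mathrm{dom}\,s_p\subseteq\alpha$ and $\mathrm{dom}\,F_p\subseteq\alpha$.
\end{definition}

Conditions $p,q$ are compatible iff $F_p\cup F_q$ and $h_p\cup h_q$ are functions, and then $(s_p\cup s_q,F_p\cup F_q)$ is a common extension. Consequently compatibility in $Q(A,c)\restriction\alpha$ is the same as in $Q(A,c)$. The poset $Q(A,c)\restriction\alpha$ depends only on $c\restriction(A\cap\alpha)$, and $\mathrm{dom}\,h_p\subseteq\alpha$ for its members $p$, because $\eta_\beta\subseteq\beta\subseteq\alpha$ for $\beta<\alpha$.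

\begin{lemma}\label{lem:adds}
Any generic for $Q(A,c)$, over any model of ZFC containing $L$, adds $f:\lambda\to2$ with $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in A$.
\end{lemma}

\begin{proof}
Given $p$ and $\alpha\in A\setminus\mathrm{dom}\,F_p$, the ladder $\eta_\alpha$ meets $\mathrm{dom}\,s_p$ and each $\eta_\beta$, $\beta\in\mathrm{dom}\,F_p$, in a finite set. So for large $n$ the set $\eta_\alpha^{\ge n}$ is disjoint from $\mathrm{dom}\,h_p$, and $(s_p,F_p\cup\{(\alpha,n)\})$ is a condition extending $p$. Hence the generic contains, for every $\alpha\in A$, some $p$ with $\alpha\in\mathrm{dom}\,F_p$. Let $f$ be the union of the $h_p$ over the generic, extended by $0$.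
\end{proof}

The next lemma is requirement (i). Conditions are finite, but the functions $h_p$ are infinite, so a $\Delta$-system argument on the $h_p$ is not available. Lemma~\ref{lem:disj} allows us to split each $\mathrm{dom}\,h_p$ into a finite part and tails taken from a disjoint family. What remains is to prevent the finite part of one condition from meeting the tails of another.

\begin{lemma}\label{lem:knaster}
Let $W'$ be a ccc extension of $L$ (possibly $L$ itself). In $W'$, $Q(A,c)$ and all $Q(A,c)\restriction\alpha$ are Knaster.
\end{lemma}

\begin{proof}
Since compatibility in $Q(A,c)\restriction\alpha$ is the same as in $Q(A,c)$, it suffices to treat $Q(A,c)$. Let $p_\xi=(s_\xi,F_\xi)$, $\xi<\omega_1$, be a sequence in $W'$, and write $h_\xi=h_{p_\xi}$. Since $\lambda>\omega_1$ is regular in $W'$, there is $\delta<\lambda$ with $\mathrm{dom}\,F_\xi\subseteq\delta$ for all $\xi$. Let $g\in L$ be as in Lemma~\ref{lem:disj} for $\delta$. Put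
\begin{align*}
a_\xi&=\mathrm{dom}\,s_\xi\cup\{\eta_\alpha(k):\alpha\in\mathrm{dom}\,F_\xi,\ F_\xi(\alpha)\le k<g(\alpha)\},\\
T_\xi(\alpha)&=\eta_\alpha^{\ge\max(F_\xi(\alpha),g(\alpha))}\qquad(\alpha\in\mathrm{dom}\,F_\xi).
\end{align*}
Then $a_\xi$ is finite and $\mathrm{dom}\,h_\xi=a_\xi\cup\bigcup_{\alpha\in\mathrm{dom}\,F_\xi}T_\xi(\alpha)$.

\emph{Thinning out.} Pass to an uncountable set of indices on which the sets $\mathrm{dom}\,F_\xi$ form a $\Delta$-system with root $r$ and $F_\xi\restriction r$ is constant, and on which the sets $a_\xi$ form a $\Delta$-system with root $\rho$ and $h_\xi\restriction\rho$ is constant. For $\xi$ in this index set let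
\[
\Phi(\xi)=\{\zeta\ne\xi:a_\xi\cap T_\zeta(\alpha)\ne\emptyset\text{ for some }\alpha\in\mathrm{dom}\,F_\zeta\setminus r\},
\]
where $\zeta$ ranges over the same index set. The set $\Phi(\xi)$ is finite: each of the finitely many $x\in a_\xi$ lies in $\eta_\alpha^{\ge g(\alpha)}$ for at most one $\alpha\in E\cap\delta$, and this $\alpha$ lies in $\mathrm{dom}\,F_\zeta\setminus r$ for at most one $\zeta$.

\emph{A free set.} We find an uncountable $Z$ with $\zeta\notin\Phi(\xi)$ for all distinct $\xi,\zeta\in Z$. Thin out once more so that the $\Phi(\xi)$ form a $\Delta$-system with some root $\rho'$ and no remaining index lies in $\rho'$. Choose the elements of $Z$ by recursion of length $\omega_1$. An index $\xi_0$ chosen earlier forbids the finitely many elements of $\Phi(\xi_0)$, and those $\xi$ with $\xi_0\in\Phi(\xi)$. Since $\xi_0\notin\rho'$ and the sets $\Phi(\xi)\setminus\rho'$ are disjoint, there is at most one such $\xi$. So at each stage only countably many indices are forbidden or already chosen, and we can continue.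

\emph{Compatibility.} Let $\xi\ne\zeta$ be in $Z$. Then $F_\xi\cup F_\zeta$ is a function. Let $x\in\mathrm{dom}\,h_\xi\cap\mathrm{dom}\,h_\zeta$.
\begin{itemize}
\item If $x\in a_\xi\cap a_\zeta=\rho$, then $h_\xi(x)=h_\zeta(x)$ by the thinning.
\item If $x\in T_\xi(\alpha)\cap T_\zeta(\alpha')$, then $\alpha=\alpha'$ by choice of $g$, and both values are $c_\alpha(x)$.
\item If $x\in a_\xi\cap T_\zeta(\alpha)$, then $\zeta\notin\Phi(\xi)$ gives $\alpha\in r$. So $F_\xi(\alpha)=F_\zeta(\alpha)$ and $x\in\eta_\alpha^{\ge F_\xi(\alpha)}$, and both values are $c_\alpha(x)$. If $x\in a_\zeta\cap T_\xi(\alpha)$, exchange $\xi$ and $\zeta$ and use $\xi\notin\Phi(\zeta)$.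
\end{itemize}
So $h_\xi\cup h_\zeta$ is a function, and $p_\xi,p_\zeta$ are compatible.
\end{proof}

We now turn to truncation, the analogue of $t\mapsto t\restriction\alpha$ in Section~\ref{sec:ideas}.

\begin{lemma}\label{lem:trunc}
Let $\alpha<\lambda$, $\alpha\notin A$, and $p\in Q(A,c)$. There is $p[\alpha]\in Q(A,c)\restriction\alpha$ such that every $q\le p[\alpha]$ in $Q(A,c)\restriction\alpha$ is compatible with $p$.
\end{lemma}

\begin{proof}
Let
\[
e=\mathrm{dom}\,h_p\cap\alpha\cap\Bigl(\mathrm{dom}\,s_p\cup\bigcup_{\beta\in\mathrm{dom}\,F_p\setminus\alpha}\eta_\beta\Bigr).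
\]
This set is finite: if $\beta\in\mathrm{dom}\,F_p\setminus\alpha$, then $\beta\ne\alpha$ because $\beta\in A$ and $\alpha\notin A$, so $\beta>\alpha$ and $\eta_\beta\cap\alpha$ is finite. Put $p[\alpha]=(h_p\restriction e,F_p\restriction\alpha)$. A point of $\mathrm{dom}\,h_p\cap\alpha$ lies in $\mathrm{dom}\,s_p$, or in $\eta_\beta^{\ge F_p(\beta)}$ for some $\beta\in\mathrm{dom}\,F_p$ with $\beta>\alpha$, or for one with $\beta<\alpha$. In the first two cases it is in $e$; in the third case it is covered by $F_p\restriction\alpha$. Since $\eta_\beta\subseteq\alpha$ for $\beta<\alpha$, it follows that $h_{p[\alpha]}=h_p\restriction\alpha$, and $p[\alpha]$ is a condition of $Q(A,c)\restriction\alpha$.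

Let $q\le p[\alpha]$ be in $Q(A,c)\restriction\alpha$. Then $F_q\cup F_p$ is a function, because $\mathrm{dom}\,F_q\subseteq\alpha$ and $F_q\supseteq F_p\restriction\alpha$. Similarly $h_q\cup h_p$ is a function, because $\mathrm{dom}\,h_q\subseteq\alpha$ and $h_q\supseteq h_p\restriction\alpha$.
\end{proof}

\begin{remark}\label{rem:notrunc}
For $\alpha\in A$ the lemma fails. Let $p=(\emptyset,\{(\alpha,0)\})$ and let $q\in Q(A,c)\restriction\alpha$ be arbitrary. Since $\eta_\alpha\cap\mathrm{dom}\,h_q$ is finite, there is $k$ with $x=\eta_\alpha(k)\notin\mathrm{dom}\,h_q$, and $(s_q\cup\{(x,1-c_\alpha(x))\},F_q)$ extends $q$ in $Q(A,c)\restriction\alpha$ and is incompatible with $p$.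
\end{remark}

\section{The colorings and the sentences}\label{sec:colorings}

\subsection{The posets}

We define colorings $c_\alpha:\eta_\alpha\to2$ by recursion on $\alpha\in E$ in $L$. Put
\[
P_i=Q(E_i,\langle c_\alpha:\alpha\in E_i\rangle),\qquad P_{i,\alpha}=P_i\restriction\alpha .
\]
The poset $P_{i,\alpha}$ depends only on the $c_\beta$ with $\beta\in E_i\cap\alpha$, so it is available at step $\alpha$. For a set $Y\in L$ of ordinals let
\[
R_j(Y)=\text{finite-support product of }\mathrm{Fn}(Y,2)\text{ and }\omega\text{ copies of }P_i\text{ for each }i\in\omega\setminus\{j\}.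
\]
Formally, conditions are pairs $(t,u)$ with $t\in\mathrm{Fn}(Y,2)$ and $u$ a finite partial function on $(\omega\setminus\{j\})\times\omega$ with $u(i,n)\in P_i\setminus\{1\}$; a coordinate outside $\mathrm{dom}\,u$ counts as $1$, and the order is coordinatewise. Let $R_{j,\alpha}$ be the same with $\mathrm{Fn}(\alpha,2)$ and $P_{i,\alpha}$ in place of $\mathrm{Fn}(Y,2)$ and $P_i$. Thus the posets $R_j(\kappa)$, $\kappa$ an ordinal, have as factors all forcings that will be used to operate the switches or to push a button other than the $j$-th, with enough copies for these to be absorbed. Indeed, for $i\neq j$ and ordinals $\kappa,\kappa'$ there are isomorphisms in $L$, and hence in every extension of $L$: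
\begin{equation}\label{eq:absorb}
P_i\times R_j(\kappa)\cong R_j(\kappa),\qquad \mathrm{Fn}(\kappa',2)\times R_j(\kappa)\cong R_j(\kappa'+\kappa).
\end{equation}
For the first, shift the $\omega$ copies of $P_i$ by one and put the new condition in place $0$. For the second, move the domain of the old $t\in\mathrm{Fn}(\kappa,2)$ to the interval $[\kappa',\kappa'+\kappa)$.

By Lemma~\ref{lem:knaster} and Section~\ref{sec:conv}, all $R_j(Y)$ and all $R_{j,\alpha}$ are Knaster in every ccc extension of $L$. Compatibility is computed coordinatewise, so it is the same in $R_{j,\alpha}$ and in $R_j(\lambda)$. Finally, conditions are hereditarily finite over ordinals. For limit $\alpha>\omega$, $L_\alpha$ is transitive, every finite subset of $L_\alpha$ is an element of $L_\alpha$, and the ordinals in $L_\alpha$ are those below $\alpha$; hence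
\begin{equation}\label{eq:level}
R_j(\lambda)\cap L_\alpha=R_{j,\alpha}\quad(\omega<\alpha<\lambda,\ \alpha\text{ limit}),\qquad R_j(\lambda)\subseteq L_\lambda .
\end{equation}

\subsection{Step $\alpha$ of the recursion}

Let $\alpha\in E_j$. If $\alpha=\omega$, let $c_\alpha\equiv0$. Otherwise we read $D_\alpha$ as a guess at a small ccc poset, to be placed in front of $R_{j,\alpha}$, together with a name for a function $\alpha\to2$. Call $D_\alpha$ \emph{good} if:
\begin{itemize}
\item $\{(u,v):(0,u,v,0)\in D_\alpha\}$ is a ccc preorder on some ordinal $\theta$ with $0<\theta<\alpha$;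
\item for every $x<\alpha$, $A_x=\{b:\exists\varepsilon\,(1,b,x,\varepsilon)\in D_\alpha\}$ is a maximal antichain of $B_\alpha:=\theta\times R_{j,\alpha}$, where $\theta$ carries that preorder;
\item for all $x<\alpha$ and $b\in A_x$ there is exactly one such $\varepsilon$, and $\varepsilon\in2$.
\end{itemize}
If $D_\alpha$ is not good, let $c_\alpha\equiv0$. If it is good, let $\dot f_\alpha$ be the resulting $B_\alpha$-name for a function $\alpha\to2$: its value at $x$ is the $\varepsilon$ attached to the unique element of $A_x$ in the generic. Let $N_\alpha$ be the set of $d:\eta_\alpha\to2$ such that some $b\in B_\alpha$ forces $\dot f_\alpha\restriction\eta_\alpha=^*d$.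

The set $N_\alpha$ is countable. Indeed, $B_\alpha$ is the product of a ccc poset and a Knaster poset, hence ccc. Conditions forcing $\dot f_\alpha\restriction\eta_\alpha=^*d$ and $\dot f_\alpha\restriction\eta_\alpha=^*d'$ with $d\neq^*d'$ are incompatible, so $N_\alpha$ meets only countably many $=^*$-classes; and each class is countable, as $\eta_\alpha$ is. Let $c_\alpha$ be the $<_L$-least element of $2^{\eta_\alpha}\setminus N_\alpha$. This completes the recursion.

\subsection{The sentences}

All objects just defined are definable in $L$ without parameters. So the following are sentences, to be evaluated in set-forcing extensions $W'$ of $L$; the objects $\lambda,E_j,\eta_\alpha,c_\alpha,P_i,R_j(\cdot)$ are always computed in $L^{W'}=L$.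
\begin{itemize}
\item $U_j$: there is $f:\lambda\to2$ with $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E_j$.
\item $\varphi_j$: there are an ordinal $\kappa$ and $r\in R_j(\kappa)$ such that $r\Vdash_{R_j(\kappa)}U_j$.
\item $\sigma_l$: $2^{\aleph_0}=\aleph_{\mu+k}$ with $\mu$ limit or $0$, $k<\omega$, and the $l$-th binary digit of $k$ is $1$.
\end{itemize}
Since $\kappa$ in $\varphi_j$ is arbitrary, any number of Cohen reals can be absorbed.

\section{The buttons are unpushed}\label{sec:key}

This section establishes requirement (ii) for the sentences $\varphi_j$. The proof is the argument of Section~\ref{sec:ideas} for the poset $P\times R_j(\kappa)$, after a reduction to $\kappa=\lambda$.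

\begin{proposition}\label{prop:key}
Let $P$ and $H$ be as in Theorem~\ref{thm:main}. Then $\varphi_j$ fails in $L[H]$ for every $j$.
\end{proposition}

\begin{proof}
Replacing $P$ by an isomorphic copy of a dense subset of size $<\lambda$, we may assume that the underlying set of $P$ is an ordinal $\theta$ with $0<\theta<\lambda$. Suppose $\varphi_j$ holds in $L[H]$, witnessed by $\kappa$ and $r$. Then $r\in R_j(\kappa)\in L$, and some $p\in H$ forces that $\check\kappa,\check r$ are witnesses. So over $L$ the condition $(p,r)\in P\times R_j(\kappa)$ forces $U_j$. From now on work in $L$. For a set $Y$ of ordinals let $B(Y)=P\times R_j(Y)$; it is ccc, being the product of a ccc and a Knaster poset.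

\medskip
\emph{Step 1: reduction to $\kappa=\lambda$.} If $Y\subseteq Z$, then $B(Z)\cong B(Y)\times\mathrm{Fn}(Z\setminus Y,2)$. Hence maximal antichains of $B(Y)$ are maximal antichains of $B(Z)$; a maximal antichain of $B(Z)$ that is contained in $B(Y)$ is maximal in $B(Y)$; a generic for $B(Z)$ restricts to one for $B(Y)$; and a generic for $B(Y)$ extends, after further forcing, to one for $B(Z)$.

Let $b_0=(p,r)$. Let $\dot f$ be a $B(\kappa)$-name, forced by all conditions to be a function $\lambda\to2$, such that $b_0$ forces $\dot f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E_j$. For $x<\lambda$ let $A_x$ be a maximal antichain of conditions deciding $\dot f(x)$; it is countable. Let $Y\subseteq\kappa$ be the set of ordinals that occur in the domains of the $\mathrm{Fn}(\kappa,2)$-coordinates of $b_0$ and of the members of $\bigcup_{x<\lambda}A_x$. Then $|Y|\le\lambda$, and each $A_x$ is a maximal antichain of $B(Y)$. Let $\dot f'$ be the $B(Y)$-name computed from the $A_x$ and the decided values. A generic for $B(Y)$ containing $b_0$ extends to a generic for $B(\kappa)$, and there $\dot f$ and $\dot f'$ have the same value. The statement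 ``$f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E_j$'' is absolute, so $b_0$ forces it for $\dot f'$ over $B(Y)$. Now transport $b_0$, the $A_x$ and $\dot f'$ along an injection $Y\to\lambda$ with range $Y'$, and pass from $B(Y')$ to $B(\lambda)$; by absoluteness again, the image of $b_0$ still forces the statement.

Write $B=B(\lambda)$. Renaming, we have $b_0\in B$, countable maximal antichains $A_x$ $(x<\lambda)$ of $B$, and a $B$-name $\dot f$ for a function $\lambda\to2$, whose value at $x$ is decided by each member of $A_x$, such that $b_0$ forces $\dot f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E_j$.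

\medskip
\emph{Step 2: guessing.} For limit $\alpha<\lambda$ with $\alpha>\max(\theta,\omega)$ let $B_\alpha=P\times R_{j,\alpha}$. Identifying a condition with the pair of its two parts, $B_\alpha=B\cap L_\alpha$ by \eqref{eq:level}; here we use that $P$ lives on an ordinal below $\alpha$. The $B_\alpha$ increase with $\alpha$ and have union $B$, and compatibility in $B_\alpha$ agrees with compatibility in $B$. Let
\[
X=\{(0,u,v,0):u\le_Pv\}\cup\{(1,b,x,\varepsilon):x<\lambda,\ b\in A_x,\ b\Vdash\dot f(x)=\varepsilon\}\subseteq L_\lambda .
\]
As the $A_x$ are countable and $\lambda$ is regular uncountable, for club many $\alpha<\lambda$ we have: $\alpha$ is a limit, $\alpha>\max(\theta,\omega)$, and $A_x\subseteq B_\alpha$ for all $x<\alpha$. By Lemma~\ref{lem:guess} choose such an $\alpha\in E_j$ with $X\cap L_\alpha=D_\alpha$. The level $L_\alpha$ contains $(0,u,v,0)$ for all $u,v<\theta$, and for $b\in A_x$ and $\varepsilon\in2$ it contains $(1,b,x,\varepsilon)$ if $x<\alpha$, but not if $x\ge\alpha$. So $D_\alpha$ decodes to exactly $\le_P$ and $\langle A_x:x<\alpha\rangle$ with the decided values. Each $A_x$, $x<\alpha$, is a maximal antichain of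 $B$ contained in $B_\alpha$. It is also maximal in $B_\alpha$, because compatibility agrees. Hence $D_\alpha$ is good, and the poset called $B_\alpha$ in Section~\ref{sec:colorings} is the present one.

\medskip
\emph{Step 3: maximal antichains of $B_\alpha$ are maximal in $B$.} Since $\alpha\in E_j$ and the $E_i$ are disjoint, $\alpha\notin E_i$ for all $i\ne j$. Let $b\in B$. Apply Lemma~\ref{lem:trunc} with $A=E_i$ to each of the finitely many nontrivial $P_i$-coordinates of $b$ (deleting a coordinate if its truncation is $1$), restrict the $\mathrm{Fn}(\lambda,2)$-coordinate to $\alpha$, and keep the $P$-coordinate. This gives $b[\alpha]\in B_\alpha$ all of whose extensions in $B_\alpha$ are compatible with $b$. If $M$ is a maximal antichain of $B_\alpha$, some $m\in M$ and $b[\alpha]$ have a common extension $q\in B_\alpha$; then $q$ is compatible with $b$, hence so is $m$.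

\medskip
\emph{Step 4: contradiction.} Let $K\ni b_0$ be $B$-generic over $L$. By Step 3, $K$ meets every maximal antichain of $B_\alpha$ that lies in $L$; moreover $K\cap B_\alpha$ is upward closed in $B_\alpha$ and its elements are pairwise compatible in $B_\alpha$. So $K\cap B_\alpha$ is $B_\alpha$-generic over $L$. We have
\[
\dot f^K\restriction\alpha=\dot f_\alpha^{K\cap B_\alpha}\qquad\text{and}\qquad\dot f^K\restriction\eta_\alpha=^*c_\alpha ,
\]
the former because $A_x\subseteq B_\alpha$ for $x<\alpha$, the latter because $b_0\in K$ and $\alpha\in E_j$. Hence $\dot f_\alpha^{K\cap B_\alpha}\restriction\eta_\alpha=^*c_\alpha$ holds in $L[K\cap B_\alpha]$, and some $b\in K\cap B_\alpha$ forces $\dot f_\alpha\restriction\eta_\alpha=^*c_\alpha$. Thus $c_\alpha\in N_\alpha$, contradicting the choice of $c_\alpha$.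
\end{proof}

Of course $R_j$ has to omit $P_j$, which forces $U_j$. Step 3 is where the omission is used: by Remark~\ref{rem:notrunc}, truncation of $P_j$-coordinates at $\alpha\in E_j$ is impossible.

\section{Buttons and absorption}\label{sec:buttons}

\begin{lemma}\label{lem:button}
Let $W'$ be a ccc extension of $L$.
\begin{itemize}
\item[(a)] If $\varphi_j$ holds in $W'$, it holds in every forcing extension of $W'$. So $\varphi_j$ is pushed in $W'$ iff $\varphi_j$ holds in $W'$.
\item[(b)] $P_j$ is ccc in $W'$ and forces $U_j$ and $\varphi_j$ over $W'$. Moreover, $U_j$ implies $\varphi_j$ in every forcing extension of $L$.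
\end{itemize}
Consequently $\varphi_j$ is a ccc-button in every ccc extension of $L$. In $W=L[H]$ as in Theorem~\ref{thm:main} it is unpushed.
\end{lemma}

\begin{proof}
(a) Let $r\Vdash_{R_j(\kappa)}U_j$ over $W'$, let $W''$ be a forcing extension of $W'$, and let $K\ni r$ be $R_j(\kappa)$-generic over $W''$. Then $K$ is also generic over $W'$, so $W'[K]\subseteq W''[K]$ contains a witness $f$ for $U_j$. By absoluteness $f$ is a witness in $W''[K]$. So $r\Vdash_{R_j(\kappa)}U_j$ over $W''$. The second statement follows, because the trivial extension is a ccc extension.

(b) $P_j$ is ccc in $W'$ by Lemma~\ref{lem:knaster} and adds a witness for $U_j$ by Lemma~\ref{lem:adds}. If $U_j$ holds in a model, its witness remains one in all forcing extensions, so every condition of $R_j(0)$ forces $U_j$, and $\varphi_j$ holds.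

By (b) and (a), over any ccc extension of $L$ the ccc poset $P_j$ forces $\Box\varphi_j$. As ccc extensions compose, $\Box\Diamond\Box\varphi_j$ holds in every ccc extension of $L$. By Proposition~\ref{prop:key} and (a), $\varphi_j$ is unpushed in $W$.
\end{proof}

\begin{remark}
The bound on the size of a dense subset of $P$ in Theorem~\ref{thm:main} cannot be dropped from Proposition~\ref{prop:key}: $P_j$ itself has size $\lambda$ and is ccc in $L$, and $\varphi_j$ holds after forcing with it over $L$.
\end{remark}

\begin{lemma}[Absorption]\label{lem:absorb}
Let $W'$ be a ccc extension of $L$ in which $\varphi_j$ fails. Let $\kappa$ be an ordinal, and let $Q=\mathrm{Fn}(\kappa,2)$, or $Q=P_i\times\mathrm{Fn}(\kappa,2)$ with $i\neq j$. Then $Q$ forces $\neg\varphi_j$ over $W'$.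
\end{lemma}

\begin{proof}
Otherwise some $q_0\in Q$ forces $\varphi_j$ over $W'$, that is, it forces that there are an ordinal $\kappa'$ and $r\in R_j(\kappa')$ with $r\Vdash_{R_j(\kappa')}U_j$. Such $\kappa'$ and $r$ are elements of $L\subseteq W'$, so some $q\le q_0$ decides them: for fixed $\kappa'$ and $r\in R_j(\kappa')$, $q$ forces that $r\Vdash_{R_j(\kappa')}U_j$. So $(q,r)\in Q\times R_j(\kappa')$ forces $U_j$ over $W'$. By \eqref{eq:absorb}, used once for $\mathrm{Fn}(\kappa,2)$ and, in the second case, once more for $P_i$, we have $Q\times R_j(\kappa')\cong R_j(\kappa+\kappa')$. Since $U_j$ is a sentence without parameters, some condition of $R_j(\kappa+\kappa')$ forces $U_j$ over $W'$. So $\varphi_j$ holds in $W'$, a contradiction.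
\end{proof}

\section{Switches and the proof of Theorem~\ref{thm:main}}\label{sec:switches}

Pushing a button with $P_i$ alone may change the continuum, and hence the switches. So we combine it with Cohen reals that set the index of the continuum to a value with a prescribed finite part.

\begin{lemma}\label{lem:cont}
Let $W'$ be a ccc extension of $L$, let $Q$ be trivial or $Q=P_i$, and let $k<\omega$. There is a cardinal $\kappa=\aleph_{\mu+k}$ of $W'$, $\mu$ a limit ordinal, such that $Q\times\mathrm{Fn}(\kappa,2)$ is ccc in $W'$ and forces $2^{\aleph_0}=\kappa=\aleph_{\mu+k}$.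
\end{lemma}

\begin{proof}
Work in $W'$. Choose $\zeta$ with $\beth_\zeta\ge|Q|$ and let $\aleph_\mu=\beth_{\zeta+\omega_1}$. This is an uncountable strong limit cardinal of cofinality $\omega_1$, so $\mu$ is a limit ordinal. Every function $\omega\to\aleph_\mu$ is bounded, and for $\beta<\aleph_\mu$ there are fewer than $\aleph_\mu$ functions $\omega\to\beta$; hence $\aleph_\mu^{\aleph_0}=\aleph_\mu$. By Hausdorff's formula $\aleph_{\beta+1}^{\aleph_0}=\aleph_\beta^{\aleph_0}\cdot\aleph_{\beta+1}$, used $k$ times, $\kappa=\aleph_{\mu+k}$ satisfies $\kappa^{\aleph_0}=\kappa$.

By Lemma~\ref{lem:knaster} and Section~\ref{sec:conv}, $Q\times\mathrm{Fn}(\kappa,2)$ is Knaster; in particular it is ccc and preserves cardinals. It has size $\kappa$ and, as $\mathrm{Fn}(\kappa,2)\cong\mathrm{Fn}(\kappa\times\omega,2)$, adds $\kappa$ distinct reals. A nice name for a real consists of countably many countable antichains, so there are only $\kappa^{\aleph_0}=\kappa$ of them. Hence $2^{\aleph_0}=\kappa$ in the extension.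
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Every ccc extension of $W$ is a ccc extension of $L$. The $\varphi_j$ are ccc-buttons in $W$ by Lemma~\ref{lem:button}. Each $\sigma_l$ is a ccc-switch in $W$: over any ccc extension of $W$, Lemma~\ref{lem:cont} with trivial $Q$ and suitable $k$ gives $\sigma_l$ or $\neg\sigma_l$ as desired.

(a) All $\varphi_j$ are unpushed in $W$ by Lemma~\ref{lem:button}.

(b) Let $W'$ be $W$ or a ccc extension of $W$, with $2^{\aleph_0}=\aleph_{\mu_0+k}$ in $W'$, $\mu_0$ limit or $0$, $k<\omega$.

\emph{Pushing a button.} Let $\varphi_i$ be unpushed in $W'$. Take $\kappa$ from Lemma~\ref{lem:cont} for $Q=P_i$ and this same $k$, and force with the ccc poset $P_i\times\mathrm{Fn}(\kappa,2)$. The extension contains a $P_i$-generic over $W'$, so $U_i$ and hence $\varphi_i$ hold in it, and $\varphi_i$ is pushed by Lemma~\ref{lem:button}. If $j\neq i$ and $\varphi_j$ is unpushed in $W'$, then $\varphi_j$ fails in $W'$, fails in the extension by Lemma~\ref{lem:absorb}, and so is unpushed there. Every $\sigma_l$ keeps its truth value, because the finite part $k$ of the index of the continuum is unchanged.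

\emph{Operating a switch.} To give $\sigma_l$ a desired value, let $k'$ have the same binary digits as $k$ except possibly the $l$-th, which is set as desired. Force with $\mathrm{Fn}(\kappa,2)$, where $\kappa$ is from Lemma~\ref{lem:cont} for trivial $Q$ and $k'$. Then $\sigma_l$ has the desired value and all other switches keep theirs. By Lemmas~\ref{lem:absorb} and~\ref{lem:button}(a), no button changes from unpushed to pushed.

So $\{\varphi_j:j<\omega\}\cup\{\sigma_l:l<\omega\}$ is independent in $W$. So are its finite subfamilies, in particular $\{\varphi_0,\dots,\varphi_{n-1},\sigma_0,\dots,\sigma_{m-1}\}$ for all $n,m$.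
\end{proof}

\section{The Solovay--Tennenbaum model}\label{sec:ST}

\begin{proof}[Proof of Theorem~\ref{thm:ST}]
Work in $L$. Let $P_{\omega_2}$ be the finite-support iteration with iterands $\dot Q_\xi$, $\xi<\omega_2$, and initial segments $P_\xi$. It is ccc, and $P_\xi\Vdash|\dot Q_\xi|\le\aleph_1$. We show that $P_{\omega_2}$ has a dense subset of size at most $\aleph_2$. Theorem~\ref{thm:main} then applies with $\lambda=\omega_3^L$, which is a successor cardinal of $L$ definable in $L$ without parameters, and gives the infinite family; its finite subfamilies are independent.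

Fix names $\dot e_\xi$ for surjections $\omega_1\to\dot Q_\xi$. For $\alpha\le\omega_2$ let $D^*_\alpha$ be the set of $p\in P_\alpha$ for which there is a function $t_p:\mathrm{supp}(p)\to\omega_1$ with
\[
p\restriction\xi\Vdash p(\xi)=\dot e_\xi(t_p(\xi))\qquad\text{for all }\xi\in\mathrm{supp}(p);
\]
fix one such $t_p$ for each $p$.

\emph{$D^*_\alpha$ is dense in $P_\alpha$}, by induction on $\alpha$; the case $\alpha=0$ is trivial. Let $p\in P_{\alpha+1}$. If $\alpha\in\mathrm{supp}(p)$, extend $p\restriction\alpha$ to some $q$ forcing $p(\alpha)=\dot e_\alpha(\gamma)$ for some $\gamma<\omega_1$, extend $q$ to $q'\in D^*_\alpha$, and use $q'{}^\frown p(\alpha)\in D^*_{\alpha+1}$. If $\alpha\notin\mathrm{supp}(p)$, extend $p\restriction\alpha$ into $D^*_\alpha$ and leave coordinate $\alpha$ trivial. If $\alpha$ is a limit and $p\in P_\alpha$, then $\mathrm{supp}(p)\subseteq\beta$ for some $\beta<\alpha$; extend $p\restriction\beta$ into $D^*_\beta$ and leave the other coordinates trivial.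

\emph{If $p,p'\in D^*_{\omega_2}$ and $t_p=t_{p'}$, then $p$ and $p'$ are equivalent.} Note that $\mathrm{supp}(p)=\mathrm{dom}\,t_p=\mathrm{supp}(p')$. By induction on $\xi$, $p\restriction\xi$ and $p'\restriction\xi$ are equivalent. At a step $\xi$ in the common support, $p\restriction\xi$ forces $p(\xi)=\dot e_\xi(t_p(\xi))$, and since $p\restriction\xi\le p'\restriction\xi$ it also forces $p'(\xi)=\dot e_\xi(t_p(\xi))$; so $p\restriction(\xi+1)\le p'\restriction(\xi+1)$, and conversely by symmetry. The other successor steps and the limit steps are immediate.

There are at most $\aleph_2$ finite partial functions from $\omega_2$ to $\omega_1$. Choosing one $p\in D^*_{\omega_2}$ for each function that occurs as a $t_p$ gives a dense subset of $P_{\omega_2}$ of size at most $\aleph_2<\lambda$.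
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{On The Modal Logics of Some Set-Theoretic Constructions}, \url{https://eprints.illc.uva.nl/id/document/2100}.
\bibitem{Jensen} Jensen, \emph{The fine structure of the constructible hierarchy}, 1972.
\end{thebibliography}

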